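# Homogeneous pseudoconvex Reinhardt domains as products of balls, $\mathbf C^l$ and $(\mathbf C^*)^m$

Throughout, $\mathbf C^*=\mathbf C\setminus\{0\}$, $\Delta$ is the open unit disc in $\mathbf C$, and $B_p$ is the unit ball in $\mathbf C^p$. A domain is a nonempty connected open set.

## 1. The domains $|z|<|w|^b$

For a real number $b$ consider
$$D_b=\{(z,w)\in\mathbf C\times\mathbf C^*:\ |z|<|w|^b\}.$$
It is invariant under rotating $z$ and $w$ separately. It is pseudoconvex, because it is the set where the plurisubharmonic function $\log|z|-b\log|w|$ on $\mathbf C\times\mathbf C^*$ is negative. Is it homogeneous, that is, can every point be moved to every other point by a holomorphic automorphism of $D_b$?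

*The case $b=1$.* The map $(z,w)\mapsto(zw^{-1},w)$ is a biholomorphic map of $D_1$ onto $\Delta\times\mathbf C^*$. Both factors are homogeneous, so $D_1$ is. The same works for every integer $b$, with the map $(z,w)\mapsto(zw^{-b},w)$.

*The case $b=\frac12$.* Now $zw^{-1/2}$ is not single-valued on $D_{1/2}$. We make it single-valued by passing to the universal covering. Put
$$X=\{(z,\zeta)\in\mathbf C^2:\ |z|<e^{b\,\mathrm{Re}\,\zeta}\},\qquad P(z,\zeta)=(z,e^\zeta).$$
The deck transformations of $P:X\to D_b$ are $(z,\zeta)\mapsto(z,\zeta+2\pi i\gamma)$ with $\gamma\in\mathbf Z$. The map $(z,\zeta)\mapsto(t,\zeta)=(ze^{-b\zeta},\zeta)$ is biholomorphic from $X$ onto $\Delta\times\mathbf C$, whatever $b$ is. So the covering space is always homogeneous, and all the information about $b$ sits in the deck transformations, which in the new coordinates read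
$$(t,\zeta)\mapsto(e^{-2\pi ib\gamma}t,\ \zeta+2\pi i\gamma).$$

Measure how far a deck transformation moves a point, using the Kobayashi pseudodistance $k_X$ (recalled in Section 3). On $\Delta\times\mathbf C$ the distance from $(t,\zeta)$ to $(t',\zeta')$ is $k_\Delta(t,t')$: it is at least this much because the projection to $\Delta$ does not increase distances, and at most this much because one can first move inside $\Delta\times\{\zeta\}$, at cost at most $k_\Delta(t,t')$, and then inside $\{t'\}\times\mathbf C$, at cost $0$. So the displacement is
$$\delta_\gamma(t,\zeta)=k_\Delta(t,e^{-2\pi ib\gamma}t).$$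
If $t=0$, it is $0$ for all $\gamma$. If $t\ne0$ and $b\notin\mathbf Z$, then $\delta_1(t,\zeta)>0$.

Suppose $F\in\mathrm{Aut}(D_b)$, $b\notin\mathbf Z$, moved a point with $z=0$ to a point with $z\neq0$. Lift $F$ to an automorphism $\tilde F$ of $X$. It conjugates deck transformations into deck transformations and preserves $k_X$. Let $x$ lie over the first point and let $\gamma'$ be the deck transformation $\tilde F^{-1}\circ 1\circ\tilde F$, where $1$ denotes the deck transformation with $\gamma=1$. Then
$$0<\delta_1(\tilde Fx)=k_X(\tilde Fx,\tilde F\gamma'x)=k_X(x,\gamma'x)=\delta_{\gamma'}(x)=0,$$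
a contradiction. So $D_b$ is homogeneous exactly when $b$ is an integer, and in that case it is $\Delta\times\mathbf C^*$ after a monomial change of coordinates.

Is this a general phenomenon? When a pseudoconvex domain with torus symmetry is homogeneous, must it be a product of standard pieces after a change of coordinates by monomials with integer exponents?

## 2. Reinhardt domains, algebraic equivalence, and the two theorems

**Definition.** A domain $D\subset\mathbf C^n$ is a *Reinhardt domain* if it is invariant under $(z_1,\dots,z_n)\mapsto(e^{i\theta_1}z_1,\dots,e^{i\theta_n}z_n)$ for all real $\theta_j$. It is *homogeneous* if $\mathrm{Aut}(D)$ acts transitively on $D$.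

**Definition.** An *algebraic isomorphism* of $(\mathbf C^*)^n$ is a map $\varphi(z)=(c_1z^{a^1},\dots,c_nz^{a^n})$ with $c_j\in\mathbf C^*$, $z^{a^j}=z_1^{a_{j1}}\cdots z_n^{a_{jn}}$ and $(a_{jk})\in GL(n,\mathbf Z)$. Two Reinhardt domains $D_1,D_2\subset\mathbf C^n$ are *algebraically equivalent* if there is an algebraic isomorphism $\varphi$ with $\varphi(D_1\cap(\mathbf C^*)^n)=D_2\cap(\mathbf C^*)^n$ whose restriction to $D_1\cap(\mathbf C^*)^n$ extends to a biholomorphic map of $D_1$ onto $D_2$.

For instance, $(z,w)\mapsto(zw^{-1},w)$ has the matrix $\begin{pmatrix}1&-1\\0&1\end{pmatrix}$ and makes $D_1$ algebraically equivalent to $\Delta\times\mathbf C^*$. The map $(z,w)\mapsto(z^2,w)$ is not an algebraic isomorphism, since its determinant is $2$. Algebraic equivalence is an equivalence relation, and permuting coordinates is an algebraic equivalence.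

For bounded domains there is a complete answer, which we take as known and use as a black box.

**Bounded case (known result).** *If $D$ is a bounded homogeneous Reinhardt domain in $\mathbf C^n$, then $D$ is algebraically equivalent to a direct product $B_{n_1}\times\cdots\times B_{n_k}$ of balls.*

The conjecture to be decided says that without boundedness, but with pseudoconvexity, only the factors $\mathbf C$ and $\mathbf C^*$ have to be added. It is true.

**Theorem A.** *Let $D\subset\mathbf C^n$ be a homogeneous pseudoconvex Reinhardt domain. Then $D$ is algebraically equivalent to $B_{n_1}\times\dots\times B_{n_k}\times\mathbf C^l\times(\mathbf C^*)^m$ for some $k,l,m\ge0$, $n_i\ge1$ with $\sum n_i+l+m=n$.*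

**Theorem B.** *For a pseudoconvex Reinhardt domain $D\subset\mathbf C^n$ the following are equivalent:*

*(a) $D$ is homogeneous;*

*(b) $\mathrm{Aut}(D)$ has at most countably many orbits in $D$;*

*(c) $D$ is algebraically equivalent to some $B_{n_1}\times\dots\times B_{n_k}\times\mathbf C^l\times(\mathbf C^*)^m$.*

*In this case the multiset $\{n_1,\dots,n_k\}$ and the numbers $l,m$ are uniquely determined by the biholomorphism class of $D$. In particular, two homogeneous pseudoconvex Reinhardt domains are biholomorphic if and only if they are algebraically equivalent.*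

*Dimension one.* A Reinhardt domain in $\mathbf C$ is a disc about $0$, or $\mathbf C$, or $\{a<|z|<c\}$ with $0\le a<c\le\infty$. Discs, $\mathbf C$ and $\mathbf C^*$ are homogeneous. In the remaining cases $a>0$ or $c<\infty$. The universal covering is then $\{\log a<\mathrm{Re}\,\zeta<\log c\}$, a half plane or a strip, with deck generator $\zeta\mapsto\zeta+2\pi i$. As $\zeta$ approaches a finite boundary line, the hyperbolic distance from $\zeta$ to $\zeta+2\pi i$ tends to infinity (Step 2 below has the estimate). On the other hand, a lift of an automorphism conjugates the generator into itself or its inverse, and both have the same displacement at every point. So homogeneity would make the displacement constant, and these domains are not homogeneous. Theorem A holds for $n=1$.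

## 3. What the infinitesimal Kobayashi metric sees, and what it misses

Recall the two invariants. Put the hyperbolic distance of $|d\lambda|/(1-|\lambda|^2)$ on $\Delta$. For a connected complex manifold $Y$, the Kobayashi pseudodistance $k_Y(x,y)$ is the infimum of $\sum_i k_\Delta(\lambda_i,\lambda_i')$ over finite chains of holomorphic discs $f_i:\Delta\to Y$ leading from $x=f_1(\lambda_1)$ through $f_i(\lambda_i')=f_{i+1}(\lambda_{i+1})$ to $y$. We use these textbook facts: $k_Y$ is continuous; holomorphic maps do not increase it, so automorphisms preserve it; $k_{\mathbf C^m}=0$; $k_Y$ is a distance if $Y$ is a bounded domain; on $\Delta$ and on a half plane it is the hyperbolic distance. The infinitesimal version, for a domain $D\subset\mathbf C^n$, is the Kobayashi–Royden pseudometric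
$$\kappa_D(x;v)=\inf\{1/R:\ R>0,\ \exists f:\Delta\to D\text{ holomorphic},\ f(0)=x,\ f'(0)=Rv\}.$$
Let $N_x=\{v\in\mathbf C^n:\kappa_D(x;v)=0\}$ be the set of degenerate directions. For $F\in\mathrm{Aut}(D)$ we have $dF_x(N_x)=N_{F(x)}$.

In a model $B_{n_1}\times\dots\times B_{n_k}\times\mathbf C^l\times(\mathbf C^*)^m$ the degenerate directions are exactly those tangent to $\mathbf C^l\times(\mathbf C^*)^m$. So the natural first plan is this: homogeneity forces $N_x$ to look the same at all points; deduce from this that $D$ splits off the degenerate directions; apply the bounded case to the rest.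

This plan does a real job. Take
$$E=\{(z,u)\in\mathbf C^2:\ |z|<e^{-|u|^2}\},$$
which is pseudoconvex since $\log|z|+|u|^2$ is plurisubharmonic. It contains the line $\{0\}\times\mathbf C$, so $(0,1)\in N_{(0,0)}$. At points with $zu\ne0$ one has $N=\{0\}$ (checked after Corollary 5). So $E$ is not homogeneous, and $\kappa_E$ sees it.

But the plan stops at $D_{1/2}$. Discs lift through coverings, so $\kappa_{D_b}(P(x);dP_x(v))=\kappa_X(x;v)$, and $X\cong\Delta\times\mathbf C$ is homogeneous. Hence between any two points of $D_b$ there is a linear isomorphism of tangent spaces that carries $\kappa$ to $\kappa$, for every real $b$. No invariant built from $\kappa$ at single points can tell $D_{1/2}$ from $D_1$, and the splitting we want exists only for $D_1$. The infinitesimal metric cannot detect that an exponent is an integer.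

Section 1 shows what does detect it: the displacement functions $\delta_\gamma(x)=k_X(x,\gamma x)$ of the deck transformations. They in turn see nothing on $E$, which is simply connected. The proof uses both invariants. The displacements show that the base of the covering is all of $\mathbf R^m$ and, at the end, that the exponents are integers; the set $N_x$ produces the real-linear splitting in between. The idea that makes the displacements usable in general is a counting argument. An automorphism may permute the $\delta_\gamma$, but the *set* of values $\{\delta_\gamma(x):\gamma\}$ is invariant and countable, and a continuous function on a connected space with values in a countable set is constant.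

## 4. The logarithmic image and the universal covering

Let $D\subset\mathbf C^n$ be a pseudoconvex Reinhardt domain, not yet assumed homogeneous. Write $\mathrm{Log}(z)=(\log|z_1|,\dots,\log|z_n|)$ with $\log0=-\infty$, and
$$\Omega=\mathrm{Log}(D\cap(\mathbf C^*)^n)\subset\mathbf R^n,\qquad\text{so that } D\cap(\mathbf C^*)^n=\mathrm{Log}^{-1}(\Omega).$$
The three facts below are standard (see e.g. Jarnicki–Pflug, *First Steps in Several Complex Variables: Reinhardt Domains*); here are the proofs.

**Fact 1.** *$\Omega$ is a nonempty open convex set.*

*Proof.* $D\cap(\mathbf C^*)^n$ is $D$ minus the zero set of $z_1\cdots z_n$. It is therefore nonempty, open, connected and pseudoconvex, hence Stein. So $\Omega$ is nonempty, open and connected. The tube $\Omega+i\mathbf R^n$ is connected and covers $D\cap(\mathbf C^*)^n$ via the coordinatewise exponential map; by K. Stein's theorem a covering of a Stein manifold is Stein. By Bochner's tube theorem all holomorphic functions on $\Omega+i\mathbf R^n$ extend to the tube over the convex hull of $\Omega$. A Stein tube is a domain of holomorphy, so $\Omega$ is equal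 to its convex hull. $\square$

**Fact 2.** *If $D\cap\{z_j=0\}\ne\emptyset$, then $(z_1,\dots,\lambda z_j,\dots,z_n)\in D$ for all $z\in D$ and $|\lambda|\le1$.*

*Proof.* Every $f\in\mathcal O(D)$ has a Laurent expansion $\sum_{\nu\in\mathbf Z^n}a_\nu z^\nu$ that converges normally on $D$: $\sum_\nu\sup_K|a_\nu z^\nu|<\infty$ for compact $K\subset D$. The set $D\cap\{z_j=0\}$ is nonempty and open in the hyperplane, so it contains a point whose other coordinates are all nonzero. Near the torus orbit of that point $f$ is holomorphic in a set where $|z_j|<\varepsilon$ and the other coordinates lie in thin annuli; there the coefficient integrals with $\nu_j<0$ vanish by Cauchy's theorem. So $a_\nu=0$ whenever $\nu_j<0$.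

Let $D'=\{(z_1,\dots,\lambda z_j,\dots,z_n):z\in D,|\lambda|\le1\}\supset D$. We check that $D'$ is open and that the series converges normally near each of its points $x'=(x_1,\dots,\lambda x_j,\dots,x_n)$, $x\in D$. If $\lambda\ne0$, scale a compact neighborhood $K\subset D$ of $x$ in the $j$-th coordinate by $\lambda$; this gives a neighborhood of $x'$ in $D'$ on which each term is bounded by $\sup_K|a_\nu z^\nu|$, because $\nu_j\ge0$. If $\lambda=0$ and $x_j=0$, then $x'=x\in D$. If $\lambda=0$ and $x_j\ne0$, let $K\subset D$ be the compact set of points with $j$-th coordinate $x_j$ and the other coordinates in small closed discs about those of $x$. The points with $j$-th coordinate of modulus at most $|x_j|$ and the other coordinates in these discs form a neighborhood of $x'$ in $D'$, and again each term is bounded there by $\sup_K|a_\nu z^\nu|$. Finally, $D'$ is connected, since each point of $D'$ is joined to $D$ by moving $\lambda$ to $1$. So every $f\in\mathcal O(D)$ extends to the domain $D'\supset D$. As $D$ is a domain of holomorphy, $D'=D$. $\square$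

Permute the coordinates so that $D\cap\{z_j=0\}\ne\emptyset$ if and only if $j\le r$. Put $m=n-r$. Then $D\subset\mathbf C^r\times(\mathbf C^*)^m$. Write its points as $(z,w)$ and points of $\mathbf R^n$ as $(\xi,y)\in\mathbf R^r\times\mathbf R^m$. By Fact 2, $\Omega-\mathbf R_{\ge0}e_j\subset\Omega$ for $j\le r$.

**Fact 3.** *A point $(z,w)\in\mathbf C^r\times(\mathbf C^*)^m$ lies in $D$ if and only if there is $(\xi,y)\in\Omega$ with $y=\mathrm{Log}\,w$ and $\log|z_j|\le\xi_j$ for all $j\le r$.*

*Proof.* If such $(\xi,y)$ exists, then $(e^{\xi_1},\dots,e^{\xi_r},w)\in D$, and $(z,w)$ arises from it by multiplying the first $r$ coordinates by numbers of modulus at most $1$; apply Fact 2. Conversely, if $(z,w)\in D$, then, $D$ being open, all $|z_j|$ can be enlarged slightly to nonzero values without leaving $D$; take $\mathrm{Log}$ of the new point. $\square$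

**The universal covering.** Let $\Omega_2\subset\mathbf R^m$ be the projection of $\Omega$ to the $y$-space, an open convex set, and put
$$X=\{(z,\zeta)\in\mathbf C^r\times\mathbf C^m:(z,e^\zeta)\in D\},\qquad P(z,\zeta)=(z,e^\zeta).$$
By Fact 2 the maps $(z,\zeta)\mapsto(tz,\zeta)$, $t\in[0,1]$, keep $X$ inside itself, and at $t=0$ they retract $X$ onto $\{(0,\zeta):(0,e^\zeta)\in D\}$, which by Fact 3 is $\{0\}\times(\Omega_2+i\mathbf R^m)$. This set is convex, so $X$ is contractible. As a restriction of the covering $\mathbf C^r\times\mathbf C^m\to\mathbf C^r\times(\mathbf C^*)^m$, the map $P:X\to D$ is a covering, hence the universal covering. Its deck group is $\Gamma=\mathbf Z^m$ with $\gamma(z,\zeta)=(z,\zeta+2\pi i\gamma)$. Put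
$$\delta_\gamma(x)=k_X(x,\gamma x),$$
a continuous function on $X$.

For $D_b$ we have $r=m=1$, $\Omega=\{\xi<by\}$, $\Omega_2=\mathbf R$. For $E$ we have $r=2$, $m=0$ and, with $\beta=\log|u|$, $\Omega=\{(\xi,\beta):\xi<-e^{2\beta}\}$.

## 5. A Schwarz lemma for monomials with real exponents

To bound $N_x$ from above we need lower bounds for $\kappa_D$. If a linear functional $\ell$ on $\mathbf R^n$ is bounded above on $\Omega$, then the "monomial" $\prod x_k^{\ell_k}$ is bounded on $D$, but it is multivalued when $\ell_k\notin\mathbf Z$. Its logarithmic differential $\sum\ell_k\,dx_k/x_k$ is single-valued where it is defined, and we estimate this form. The obstacle is that along a disc some $x_k$ may vanish, so that $\sum\ell_k\log x_k$ has singularities; they are removed by dividing by Blaschke products, at a controlled cost.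

**Lemma 4.** *Let $\ell$ be a linear functional on $\mathbf R^n$ with $\ell\le c$ on $\Omega$. Then $\ell_j\ge0$ for $j\le r$. For $x\in D$ put $u_\ell(x)=\sum_{\ell_k\ne0}\ell_k\log|x_k|\in[-\infty,\infty)$. Then $u_\ell\le c$ on $D$. If $u_\ell(x)>-\infty$, put $M=c-u_\ell(x)$ and $\theta_x(v)=\sum_{\ell_k\ne0}\ell_kv_k/x_k$. Then*
$$|\theta_x(v)|\le2M(1+e^{M/\mu})\,\kappa_D(x;v),\qquad\mu=\min\{\ell_k:k\le r,\ \ell_k>0\},\tag{1}$$
*with $e^{M/\mu}:=1$ if there is no such $k$.*

*Proof.* Since $\Omega-\mathbf R_{\ge0}e_j\subset\Omega$ for $j\le r$, a functional with $\ell_j<0$ would be unbounded above; so $\ell_j\ge0$. For $(z,w)\in D$ take $(\xi,y)$ as in Fact 3; then $u_\ell(z,w)\le\ell(\xi,y)\le c$.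

Let $f:\Delta\to D$ be holomorphic with $f(0)=x$ and $f'(0)=Rv$, where $u_\ell(x)>-\infty$. Then $x_k\ne0$ whenever $\ell_k\ne0$. The $f_k$ with $k>r$ have no zeros, and the $f_k$ with $k\le r$, $\ell_k>0$ are not identically $0$. Choose $\rho<1$ arbitrarily close to $1$ such that the latter have no zeros on $|\lambda|=\rho$, and let $F(\lambda)=f(\rho\lambda)$. This is holomorphic near $\overline\Delta$, and $F'(0)=\rho Rv$.

For $k\le r$ with $\ell_k>0$ write $F_k=b_kg_k$, where $b_k(\lambda)=\prod\frac{\lambda-\alpha}{1-\bar\alpha\lambda}$ is the finite Blaschke product over the zeros $\alpha$ of $F_k$ in $\Delta$, with multiplicity, and $g_k$ has no zeros near $\overline\Delta$. For $k>r$ put $g_k=F_k$. List all these zeros as $a_i$, giving a zero of $F_k$ the weight $m_i=\ell_k\ge\mu$. None of them is $0$, because $x_k\ne0$. The function $h=\sum_{\ell_k\ne0}\ell_k\log g_k$ is holomorphic near $\overline\Delta$. On $|\lambda|=1$ we have $|b_k|=1$, so $\mathrm{Re}\,h=u_\ell(F)\le c$ there, and by the maximum principle $\mathrm{Re}\,h\le c$ on $\Delta$. Moreover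
$$\mathrm{Re}\,h(0)=u_\ell(x)+\sum m_i\log\frac1{|a_i|}.$$
From $\mathrm{Re}\,h(0)\le c$, and from the Schwarz–Pick lemma for the half plane $\{\mathrm{Re}<c\}$, we get
$$\sum m_i\log\frac1{|a_i|}\le M,\qquad|a_i|\ge e^{-M/\mu},\qquad|h'(0)|\le2(c-\mathrm{Re}\,h(0))\le2M.$$
Now take logarithmic derivatives at $0$. Since $\frac{d}{d\lambda}\log\frac{\lambda-\alpha}{1-\bar\alpha\lambda}$ is equal to $\bar\alpha-\frac1\alpha$ at $\lambda=0$,
$$\rho R\,\theta_x(v)=\sum_{\ell_k\ne0}\ell_k\frac{F_k'(0)}{F_k(0)}=h'(0)+\sum m_i\Big(\bar a_i-\frac1{a_i}\Big).$$
For $0<t\le1$ we have $1-t^2\le\log(1/t^2)=2\log\frac1t$. Hence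
$$\sum m_i\Big|\bar a_i-\frac1{a_i}\Big|=\sum m_i\frac{1-|a_i|^2}{|a_i|}\le e^{M/\mu}\sum2m_i\log\frac1{|a_i|}\le2Me^{M/\mu}.$$
So $\rho R|\theta_x(v)|\le2M(1+e^{M/\mu})$. Let $\rho\to1$ and take the infimum of $1/R$ over all admissible $R$. $\square$

*Check on the disc.* For $D=\Delta$, $\ell=1$, $c=0$, $0<x<1$ we have $M=\log\frac1x$, $\mu=1$, $\theta_x(v)=v/x$, $\kappa_\Delta(x;v)=|v|/(1-x^2)$. The lemma says $1-x^2\le2(1+x)\log\frac1x$, which is true since already $1-x^2\le2\log\frac1x$.

**The lineality space.** Let
$$L=\{a\in\mathbf R^n:\Omega+\mathbf Ra=\Omega\},\qquad d=\dim L.$$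
A functional bounded above on $\Omega$ vanishes on $L$. Conversely, the open convex set $\Omega$ is an intersection of open half-spaces $\{\ell<c\}$ (an empty intersection if $\Omega=\mathbf R^n$). If $a$ is killed by all functionals bounded above on $\Omega$, then adding multiples of $a$ to a point of $\Omega$ does not leave any of these half-spaces, so $a\in L$. Thus $L$ is the common kernel of the functionals bounded above on $\Omega$; these functionals span the annihilator of $L$, and among them we can choose a basis $\ell^1,\dots,\ell^{n-d}$ of this annihilator. Fix it.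

**Corollary 5.** *If $x\in D$ and $u_{\ell^i}(x)>-\infty$ for all $i$ (for example if $x\in D\cap(\mathbf C^*)^n$), then $N_x$ is contained in a complex linear subspace of dimension $d$.*

*Proof.* By (1), $\kappa_D(x;v)=0$ implies $\theta^i_x(v)=0$ for all $i$, where $\theta_x^i$ belongs to $\ell^i$. The covector $\theta^i_x$ has the components $\ell^i_k/x_k$ if $\ell^i_k\ne0$, and $0$ otherwise. If $x_k=0$, then $\ell^i_k=0$ for every $i$, because $u_{\ell^i}(x)>-\infty$. So all the $\theta^i_x$ arise from the $\ell^i$ by multiplying the $k$-th component by one fixed nonzero number ($1/x_k$, or $1$ if $x_k=0$). Hence they are linearly independent over $\mathbf C$, and their common kernel has dimension $n-(n-d)=d$. $\square$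

*The domain $E$.* On $\Omega=\{\xi<-e^{2\beta}\}$ the functionals $\xi$ and $\xi+\beta$ are bounded above, so $L=0$, $d=0$, and $N_x=\{0\}$ at all points with $zu\ne0$, as announced in Section 3.

## 6. Proof of Theorem A

Let $D$ be a homogeneous pseudoconvex Reinhardt domain, with the notation of Sections 4 and 5.

**Step 1: every $\delta_\gamma$ is constant on $X$.** *This turns homogeneity into information about deck transformations.* Let $V(x)=\{\delta_\gamma(x):\gamma\in\Gamma\}$, a countable set of numbers. Each $F\in\mathrm{Aut}(D)$ lifts to some $\tilde F\in\mathrm{Aut}(X)$, and $\tilde F$ normalizes $\Gamma$. With $\gamma'=\tilde F^{-1}\gamma\tilde F$,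
$$\delta_\gamma(\tilde Fx)=k_X(\tilde Fx,\gamma\tilde Fx)=k_X(\tilde Fx,\tilde F\gamma'x)=\delta_{\gamma'}(x).$$
As $\gamma$ runs through $\Gamma$, so does $\gamma'$; hence $V(\tilde Fx)=V(x)$. Since $\Gamma$ is abelian, also $\delta_\gamma(\gamma_1x)=k_X(\gamma_1x,\gamma_1\gamma x)=\delta_\gamma(x)$, so $V(\gamma_1x)=V(x)$ for $\gamma_1\in\Gamma$. Given $x,y\in X$, transitivity gives $F$ with $F(P(x))=P(y)$, so $\tilde Fx=\gamma_1y$ for some $\gamma_1\in\Gamma$, and $V(x)=V(y)$. So $V$ is one and the same countable set at all points. The image of the connected space $X$ under the continuous function $\delta_\gamma$ is an interval contained in this countable set, hence a point.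

**Step 2: $\Omega_2=\mathbf R^m$ and $\delta_\gamma\equiv0$ for all $\gamma$.** *This shows that the base of the covering is all of $\mathbf C^m$, and computes the constants of Step 1.* If $\Omega_2\ne\mathbf R^m$, take a boundary point $b$ of $\Omega_2$, a functional $\ell\ne0$ with $\ell<\ell(b)$ on $\Omega_2$, and $\gamma\in\mathbf Z^m$ with $\ell(\gamma)\ne0$. Extend $\ell$ complex-linearly. For $(z,\zeta)\in X$ we have $\mathrm{Re}\,\zeta\in\Omega_2$ by Fact 3, so $h(z,\zeta)=\ell(\zeta)-\ell(b)$ maps $X$ into the left half plane $H$. Choose $y_\nu\in\Omega_2$ with $y_\nu\to b$ and put $\varepsilon_\nu=\ell(b)-\ell(y_\nu)\to0^+$. The points $(0,y_\nu)$ lie in $X$, and since multiplication by a positive number is an automorphism of $H$,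
$$\delta_\gamma(0,y_\nu)\ge k_H\big(-\varepsilon_\nu,\,-\varepsilon_\nu+2\pi i\ell(\gamma)\big)=k_H\big(-1,\,-1+2\pi i\ell(\gamma)/\varepsilon_\nu\big)\to\infty,$$
because hyperbolic balls of finite radius are relatively compact in $H$. This contradicts Step 1. So $\Omega_2=\mathbf R^m$ and $\{0\}\times\mathbf C^m\subset X$. The inclusion does not increase distances, so $\delta_\gamma(0,\zeta)\le k_{\mathbf C^m}(\zeta,\zeta+2\pi i\gamma)=0$, and by Step 1 $\delta_\gamma\equiv0$.

**Step 3: sorting the first $r$ coordinates.** *We separate the coordinates that can become the factor $\mathbf C^l$ from those that will be bounded.* Let $j\le r$. The projection of $\Omega$ to the $(\xi_j,y)$-space is open, convex, invariant under $-\mathbf R_{\ge0}e_j$, and projects onto $\mathbf R^m$ by Step 2. Over each $y$ its slice is a nonempty open interval unbounded below, so the projection has the form $\{\xi_j<\varphi_j(y)\}$ with $\varphi_j:\mathbf R^m\to(-\infty,\infty]$ concave. If $\varphi_j(y_0)=\infty$ at one point, then for every $y$, with $y_1=2y-y_0$,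
$$\varphi_j(y)\ge\tfrac12\varphi_j(y_0)+\tfrac12\varphi_j(y_1)=\infty,$$
since $\varphi_j(y_1)>-\infty$. So $\varphi_j$ is finite everywhere or $\equiv+\infty$. Let
$$I=\{j\le r:\varphi_j\equiv+\infty\},\qquad s=|I|,\qquad p=r-s.$$
For $j\le r$ with $j\notin I$ the finite concave function $\varphi_j$ has an affine majorant: there are $b_j\in\mathbf R^m$, $c_j\in\mathbf R$ with
$$\xi_j<b_j\cdot y+c_j\quad\text{on }\Omega.\tag{2}$$

**Step 4: $d\ge s+m$.** *Here the infinitesimal metric enters: one special point has many degenerate directions, so a generic point must have as many.* Let $p_0=(0,\dots,0;1,\dots,1)$, which lies in $D$ by Fact 3 since $0\in\Omega_2$. For $j\in I$ and $R>0$, the projection of $\Omega$ to the $(\xi_j,y)$-space is everything, so there is a point of $\Omega$ with $\xi_j=\log R$ and $y=0$; by Fact 3 the disc $\lambda\mapsto(R\lambda e_j;1,\dots,1)$ lies in $D$. Hence $\kappa_D(p_0;e_j)\le1/R$ for all $R$, that is, $e_j\in N_{p_0}$. For $k\le m$ the discs $\lambda\mapsto(0;1,\dots,e^{R\lambda},\dots,1)$, with $e^{R\lambda}$ in the $k$-th place, lie in $D$ because $\Omega_2=\mathbf R^m$. So $\partial/\partial w_k\in N_{p_0}$.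 Thus $N_{p_0}$ contains $s+m$ linearly independent vectors.

Pick $q\in D\cap(\mathbf C^*)^n$ and $F\in\mathrm{Aut}(D)$ with $F(q)=p_0$. By Corollary 5, $N_q$ lies in a complex subspace of dimension $d$, hence so does $N_{p_0}=dF_q(N_q)$. Therefore $d\ge s+m$.

**Step 5: determination of $L$.** *The lower bound of Step 4 meets the upper bound contained in (2).* Write $\mathbf R^n=\mathbf R^p\times\mathbf R^I\times\mathbf R^m\ni(\alpha,\beta,\eta)$, where $\mathbf R^p$ belongs to the indices $j\le r$, $j\notin I$. Let $(\alpha,\beta,\eta)\in L$ and $(\xi,y)\in\Omega$. By (2),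
$$\xi_j+t\alpha_j<b_j\cdot(y+t\eta)+c_j\qquad\text{for all }t\in\mathbf R,$$
so $\alpha_j=b_j\cdot\eta$. Hence $(\alpha,\beta,\eta)\mapsto(\beta,\eta)$ is injective on $L$. Since $\dim L=d\ge s+m$, it is bijective onto $\mathbf R^{s+m}$:
$$L=\{(B\eta,\beta,\eta):\beta\in\mathbf R^s,\ \eta\in\mathbf R^m\},\qquad(B\eta)_j=b_j\cdot\eta.\tag{3}$$

**Step 6: the shape of $D$.** *We translate (3) back into a description of $D$; it is a twisted product with real exponents $b_{jk}$, as for $D_b$.* Rename the coordinates $(z,u,w)\in\mathbf C^p\times\mathbf C^s\times(\mathbf C^*)^m$ and write the corresponding points of $\mathbf R^n$ as $(\xi,\beta,y)$. Let $\Omega_0=\{\xi\in\mathbf R^p:(\xi,0,0)\in\Omega\}$. Subtracting the vector $(By,\beta,y)\in L$ gives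
$$(\xi,\beta,y)\in\Omega\iff\xi-By\in\Omega_0.$$
Let $D_0=\{t\in\mathbf C^p:\exists\,\xi\in\Omega_0,\ \log|t_j|\le\xi_j\ \forall j\}$. By Fact 3, $(z,u,w)\in D$ if and only if there are $\xi,\beta$ with $\log|z_j|\le\xi_j$, $\log|u_i|\le\beta_i$ and $\xi-B\,\mathrm{Log}\,w\in\Omega_0$. The condition on $u$ can always be met, and replacing $\xi$ by $\xi'=\xi-B\,\mathrm{Log}\,w$ we obtain
$$D=\Big\{(z,u,w)\in\mathbf C^p\times\mathbf C^s\times(\mathbf C^*)^m:\ \Big(z_j\prod_k|w_k|^{-b_{jk}}\Big)_j\in D_0\Big\}.\tag{4}$$
In particular $D_0=\{t:(t,0,1)\in D\}$ is open. It is Reinhardt and star-shaped about $0$, hence connected, and it is bounded because $\Omega_0\subset\{\xi_j<c_j\ \forall j\}$ by (2). If $p=0$, then $D=\mathbf C^s\times(\mathbf C^*)^m$ and we are done. Let $p\ge1$.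

**Step 7: $b_j\in\mathbf Z^m$.** *This is the argument of Section 1, with $\delta_\gamma\equiv0$ in place of the comparison of two points.* By (4) the holomorphic map
$$Q:X\to D_0,\qquad Q(z,u,\zeta)=(z_je^{-b_j\cdot\zeta})_j,$$
is well defined, since $|z_je^{-b_j\cdot\zeta}|=|z_j|\prod_k|w_k|^{-b_{jk}}$ with $w=e^\zeta$. It satisfies $Q(\gamma x)=(e^{-2\pi ib_j\cdot\gamma}Q_j(x))_j$. By Step 2,
$$k_{D_0}(Q(x),Q(\gamma x))\le\delta_\gamma(x)=0.$$
As $D_0$ is bounded, $k_{D_0}$ is a distance, so $Q(\gamma x)=Q(x)$. Apply this to $x=(t,0,0)\in X$ with $t\in D_0\cap(\mathbf C^*)^p$. Then $Q(x)=t$, and $e^{-2\pi ib_j\cdot\gamma}=1$ for all $\gamma\in\mathbf Z^m$. So $b_j\in\mathbf Z^m$.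

Hence $\varphi(z,u,w)=(z_jw^{-b_j},u,w)$ is an algebraic isomorphism: its matrix is an integer matrix with ones on the diagonal, triangular, of determinant $1$. It extends to a biholomorphic map of $\mathbf C^p\times\mathbf C^s\times(\mathbf C^*)^m$ onto itself, with inverse $(z_jw^{b_j},u,w)$. By (4) it maps $D$ onto $D_0\times\mathbf C^s\times(\mathbf C^*)^m$. So $D$ is algebraically equivalent to this product.

**Step 8: $D_0$ is homogeneous.** *This allows us to apply the bounded case.* Let $F=(F_1,F_2)$ be an automorphism of $D_0\times\mathbf C^s\times(\mathbf C^*)^m$, with $F_1$ the $D_0$-component. For fixed $t$, $F_1(t,\cdot)$ is a bounded holomorphic map on $\mathbf C^s\times(\mathbf C^*)^m$. Pulled back to $\mathbf C^{s+m}$ by the exponential map in the last $m$ variables, it is constant by Liouville's theorem. So $F_1=F_1(t)$. The same holds for $F^{-1}$, and $(F\circ G)_1=F_1\circ G_1$. Hence $F_1\in\mathrm{Aut}(D_0)$, and $F\mapsto F_1$ is a homomorphism. An automorphism moving $(t,0,1)$ to $(t',0,1)$ gives $F_1(t)=t'$, so $D_0$ is homogeneous.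

By the bounded case, $D_0$ is algebraically equivalent to some $B_{n_1}\times\dots\times B_{n_k}$. The product of this equivalence with the identity of $\mathbf C^s\times(\mathbf C^*)^m$ is an algebraic equivalence. So $D$ is algebraically equivalent to $B_{n_1}\times\dots\times B_{n_k}\times\mathbf C^s\times(\mathbf C^*)^m$. This proves Theorem A, with $l=s$. $\blacksquare$

## 7. From one orbit to countably many

We turn to the equivalences in Theorem B. The implication (c)$\Rightarrow$(a) holds because balls are homogeneous, $\mathbf C^l$ and $(\mathbf C^*)^m$ are groups, and an algebraic equivalence extends to a biholomorphic map. The implication (a)$\Rightarrow$(b) is trivial. For (b)$\Rightarrow$(c), assume that $\mathrm{Aut}(D)$ has at most countably many orbits. In Section 6 transitivity was used only in Steps 1, 4 and 8, and we replace these three.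

**Step 1 for countably many orbits.** *We need again that $\delta_\gamma$ is constant.* The computation in Step 1 shows that $V(x)$ depends only on the $\mathrm{Aut}(D)$-orbit of $P(x)$. So $\delta_\gamma$ takes its values in a countable union of countable sets and is constant as before. Steps 2 and 3 follow unchanged.

**Step 4 for countably many orbits.** *We need $d\ge s+m$, but can no longer move a generic point to $p_0$. Instead we show that the orbit of $p_0$ would have to come arbitrarily close to a generic point, and that Lemma 4 forbids this.* Suppose $d<s+m$. Let $S$ be the set of $x\in D$ for which $N_x$ is not contained in a complex linear subspace of dimension $d$. It is $\mathrm{Aut}(D)$-invariant, and $p_0\in S$ by the computation in Step 4. The function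
$$\sigma(x)=\inf_{y\in S}k_D(x,y)$$
satisfies $|\sigma(x)-\sigma(x')|\le k_D(x,x')$, so it is continuous, and it is $\mathrm{Aut}(D)$-invariant. So it has at most countably many values on the connected set $D$, hence it is constant, equal to $\sigma(p_0)=0$. On the other hand, Corollary 5 gives
$$S\subset\bigcup_{i=1}^{n-d}\{x\in D:u_{\ell^i}(x)=-\infty\}.$$

Fix $q\in D\cap(\mathbf C^*)^n$. We claim that for each $i$ there is $\varepsilon_i>0$ with $k_D(q,y)\ge\varepsilon_i$ for all $y\in D$ with $u_{\ell^i}(y)=-\infty$. Since there are finitely many $i$, this gives $\sigma(q)>0$, a contradiction.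

To prove the claim, put $\ell=\ell^i$ and choose $c>\sup_\Omega\ell$, so that $M(x):=c-u_\ell(x)>0$ on $D$. If no such $y$ exists, there is nothing to prove. Otherwise some $\ell_k>0$ with $k\le r$, so $\mu<\infty$ in Lemma 4. Let $\alpha:[0,1]\to D$ be a piecewise $C^1$ curve from $q$ to $y$. The set $\{u_\ell=-\infty\}$ is closed in $D$, being the union of the sets $\{x_k=0\}$ with $k\le r$, $\ell_k>0$; let $t_0$ be the first time at which $\alpha$ meets it. On $[0,t_0)$ we have $\frac{d}{dt}\log|\alpha_k|=\mathrm{Re}(\alpha_k'/\alpha_k)$ for $\ell_k\ne0$ (apart from finitely many $t$), so by Lemma 4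
$$\Big|\frac{d}{dt}M(\alpha(t))\Big|=|\mathrm{Re}\,\theta_\alpha(\alpha')|\le2M(1+e^{M/\mu})\,\kappa_D(\alpha;\alpha'),\qquad M=M(\alpha(t)),$$
and $M(\alpha(t))\to\infty$ as $t\to t_0$. Dividing and integrating,
$$\int_0^1\kappa_D(\alpha;\alpha')\,dt\ \ge\ \int_{M(q)}^\infty\frac{dM}{2M(1+e^{M/\mu})}=:\varepsilon_i>0,$$
a bound independent of $\alpha$ and $y$. By Royden's theorem $k_D(q,y)$ is the infimum of the integrals $\int_0^1\kappa_D(\alpha;\alpha')\,dt$ over all such curves, with our normalization of the metric on $\Delta$. This proves the claim, and so $d\ge s+m$. Steps 5, 6 and 7 follow unchanged.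

**Step 8 for countably many orbits.** *We need that $D_0$ is homogeneous; for a bounded domain this follows from properness and Baire's theorem.* Let $p\ge1$. By the homomorphism $F\mapsto F_1$, each orbit in $D_0\times\mathbf C^s\times(\mathbf C^*)^m$ projects into one $\mathrm{Aut}(D_0)$-orbit, and every $\mathrm{Aut}(D_0)$-orbit is reached in this way. So $\mathrm{Aut}(D_0)$ has at most countably many orbits in $D_0$. By H. Cartan, the automorphism group of a bounded domain is a Lie group acting properly. Therefore its orbits are closed: if $F_\nu(x)\to y\in D_0$, a subsequence of $F_\nu$ converges to some $F\in\mathrm{Aut}(D_0)$, and $y=F(x)$. By Baire's theorem one of these countably many closed orbits has an interior point. The group moves this point to every other point of the orbit, so the orbit is open. Being open and closed in the connected set $D_0$, it equals $D_0$. So $D_0$ is homogeneous, and the bounded case finishes the proof of (b)$\Rightarrow$(c) as in Section 6. $\square$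

## 8. Uniqueness of the factors

Let $F:G\times\mathbf C^l\times(\mathbf C^*)^m\to G'\times\mathbf C^{l'}\times(\mathbf C^*)^{m'}$ be biholomorphic, with $G=\prod_{i=1}^kB_{n_i}$ and $G'=\prod_{j=1}^{k'}B_{n_j'}$. We show that $m=m'$, $l=l'$ and $\{n_i\}=\{n'_j\}$ as multisets.

**Step 1: the numbers $l$ and $m$.** *Topology gives $m$, Liouville's theorem gives $l$.* The first homology groups are $\mathbf Z^m$ and $\mathbf Z^{m'}$, so $m=m'$. By the Liouville argument of Step 8 in Section 6, applied to $F$ and to $F^{-1}$, the $G'$-component of $F$ depends only on the point of $G$, and $F$ induces a biholomorphic map $G\to G'$. So $\dim G=\dim G'$; comparing total dimensions, $l=l'$. If $\dim G=0$, there are no balls on either side and we are done.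

**Step 2: linearization.** *This reduces the comparison of $G$ and $G'$ to linear geometry.* Since $G'$ is homogeneous, we may compose with an automorphism of $G'$ and assume that $0\mapsto0$. By Cartan's theorem on bounded circular domains, the map $G\to G'$ is then the restriction of a complex linear isomorphism $T$, and $T(\partial G)=\partial G'$.

**Step 3: reading the $n_i$ off the boundary.** *We find a description of the $n_i$ that is invariant under linear maps.* Write points as $t=(t_1,\dots,t_k)$ with $t_i\in\mathbf C^{n_i}$ and put $N=\dim G$. If exactly one $\|t_i\|$ equals $1$, then near $t$ the boundary is the real-analytic hypersurface $\{\|t_i\|=1\}$. Suppose at least two norms equal $1$, say $\|t_i\|=\|t_h\|=1$. Then $\partial G$ is not a $C^1$ hypersurface near $t$. Indeed the two real linear functionals $\mathrm{Re}\langle\cdot,t_i\rangle$ and $\mathrm{Re}\langle\cdot,t_h\rangle$, in the $i$-th and $h$-th blocks, both attain their maximum over $\overline G$ at $t$. If $\partial G$ were a $C^1$ hypersurface near $t$, its tangent space at $t$ would be the kernel of each of them; but the kernels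 are different.

So the set of points of $\partial G$ near which $\partial G$ is a $C^1$ hypersurface is the disjoint union of the sets
$$\{\|t_i\|=1,\ \|t_h\|<1\ (h\ne i)\},\qquad i=1,\dots,k.$$
Each of them is connected, being a product of a sphere $S^{2n_i-1}$ with balls, and open in $\partial G$, so they are the connected components. Let $t$ lie in the $i$-th one. The vectors $v$ for which $t+\lambda v\in\partial G$ for all small $\lambda\in\mathbf C$ are exactly those with $v_i=0$: the condition reads
$$1=\|t_i+\lambda v_i\|^2=1+2\,\mathrm{Re}\big(\lambda\langle v_i,t_i\rangle\big)+|\lambda|^2\|v_i\|^2\quad\text{for all small }\lambda,$$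
and adding it for $\lambda$ and $-\lambda$ gives $v_i=0$. These vectors form a complex subspace of dimension $N-n_i$.

The linear map $T$ carries the components for $\partial G$ bijectively to those for $\partial G'$, and preserves the dimension of this subspace. So $\{n_i\}=\{n_j'\}$ as multisets.

**Step 4: the last assertion of Theorem B.** *It remains to compare two domains.* If two homogeneous pseudoconvex Reinhardt domains are biholomorphic, then by (c) each is algebraically equivalent to a model, and by Steps 1–3 the two models agree up to the order of the factors. So the domains are algebraically equivalent to each other. The converse is part of the definition of algebraic equivalence. This completes the proof of Theorem B. $\blacksquare$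

## 9. Three domains outside the theorems

The following examples show that the hypotheses cannot be weakened much further.

**Example 1: pseudoconvexity cannot be dropped.** The domain $\mathbf C^2\setminus\{0\}$ is Reinhardt and homogeneous under $GL(2,\mathbf C)$. By Hartogs' theorem it is not pseudoconvex, whereas all the models are, and algebraically equivalent domains are biholomorphic. So it is not algebraically equivalent to any model.

**Example 2: homogeneity cannot be replaced by density of all orbits.** The polynomial $x^3-3x+1$ is irreducible over $\mathbf Q$, since $\pm1$ are not roots. It takes the values $-1,1,-1,3$ at $-2,0,1,2$, so its three roots are real. Let $\alpha$ be one of them, $\ell(v)=v_1+\alpha v_2+\alpha^2v_3$ and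
$$D=\{z\in(\mathbf C^*)^3:|z_1||z_2|^\alpha|z_3|^{\alpha^2}<1\}=\mathrm{Log}^{-1}\{\ell<0\}.$$
It is pseudoconvex, because $\log|z_1|+\alpha\log|z_2|+\alpha^2\log|z_3|$ is pluriharmonic on $(\mathbf C^*)^3$. By Dirichlet's theorem the unit group $\mathbf Z[\alpha]^*$ has rank $2$. Multiplication by a unit $s>0$, written in the basis $1,\alpha,\alpha^2$ of $\mathbf Z[\alpha]$, gives $C\in GL(3,\mathbf Z)$ with $\ell(Cv)=s\,\ell(v)$ for $v\in\mathbf Z^3$, hence by linearity for $v\in\mathbf R^3$. The algebraic automorphism of $(\mathbf C^*)^3$ that acts on $\mathrm{Log}$-space by $C$ therefore preserves $D$.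

Squares of two multiplicatively independent units are positive and multiplicatively independent. Their logarithms generate a non-cyclic subgroup of $\mathbf R$, which is dense; so the two squares generate a dense subgroup of $\mathbf R_{>0}$. The torus and the maps $z\mapsto(e^{\tau_k}z_k)_k$, $\tau\in\ker\ell$, act transitively on each level set of $\ell\circ\mathrm{Log}$. So the orbit of a point where $\ell\circ\mathrm{Log}=-a$ contains all points with $\ell\circ\mathrm{Log}=-sa$, for $s$ in a dense subset of $\mathbf R_{>0}$. Since $\ell\circ\mathrm{Log}:D\to(-\infty,0)$ is an open map, every orbit is dense in $D$.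

But here $r=0$ and $\Omega_2=\Omega=\{\ell<0\}\ne\mathbf R^3$, which contradicts Step 2. So $D$ is not homogeneous, does not even have countably many orbits by Section 7, and (c) fails.

**Example 3: homogeneity cannot be replaced by cocompactness.** Let $\phi=\frac{1+\sqrt5}2$, so $\phi^2=1+\phi$, and
$$D=\{z\in(\mathbf C^*)^2:|z_1||z_2|^\phi<1\},$$
which is pseudoconvex for the same reason as in Example 2. Put $g(z)=\log|z_1|+\phi\log|z_2|$. The algebraic isomorphism $(z_1,z_2)\mapsto(z_2,z_1z_2)$ transforms $g$ into
$$\log|z_2|+\phi(\log|z_1|+\log|z_2|)=\phi\log|z_1|+\phi^2\log|z_2|=\phi\,g(z),$$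
so it is an automorphism of $D$. The maps $(z_1,z_2)\mapsto(e^{-\phi t}z_1,e^tz_2)$, $t\in\mathbf R$, preserve $g$. Given a point of $D$, apply a power of the first automorphism to bring $g$ into $[-\phi,-1]$, and then a map of the second kind to reach $|z_2|=1$; now $\log|z_1|=g\in[-\phi,-1]$. So the compact set
$$\{|z_2|=1,\ -\phi\le\log|z_1|\le-1\}\subset D$$
meets every orbit. As before $r=0$ and $\Omega_2=\Omega\ne\mathbf R^2$, so by Step 2 $D$ is not homogeneous, and by Theorem B (c) fails.
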